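
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A product $A\times Y$ that is $C^*$-embedded but not $C$-embedded in $X\times Y$}


\begin{abstract}
Let $A$ be a closed $C$-embedded subset of a space $X$, and let $Y$ be a space such that $A\times Y$ is $C^*$-embedded in $X\times Y$. Must $A\times Y$ be $C$-embedded in $X\times Y$? We show that the answer is no. In our example, constructed in ZFC, $X$ is a normal $P$-space and $Y$ is locally compact and countably compact. The space $Y$ belongs to a family $Y_\kappa$, indexed by the infinite cardinals $\kappa$, and we show that the implication holds for $Y=Y_\kappa$ and all $X,A$ exactly when $\kappa=\omega$. We also prove the implication under several compactness-type conditions on $A$ and $Y$, and when $Y$ has at most one non-isolated point.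
\end{abstract}

\section{The question and the results}

All spaces are completely regular $T_1$-spaces, and $C(S)$ is the set of continuous real-valued functions on a space $S$. A subset $S$ of a space $T$ is \emph{$C$-embedded} in $T$ if every $f\in C(S)$ extends to a member of $C(T)$. It is \emph{$C^*$-embedded} if every bounded $f\in C(S)$ does. We study the following question, posed in \cite{niem}.

\medskip
\noindent\textbf{Question.} \emph{Let $A$ be a closed $C$-embedded subset of a space $X$, let $Y$ be a space, and assume that $A\times Y$ is $C^*$-embedded in $X\times Y$. Is $A\times Y$ then $C$-embedded in $X\times Y$?}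
\medskip

Two subsets of a space $T$ are \emph{completely separated} if some continuous function $T\to[0,1]$ is $0$ on one and $1$ on the other; a \emph{zero-set} is a set $f^{-1}(0)$ with $f\in C(T)$. The gap between $C^*$- and $C$-embedding is measured by a standard theorem \cite[Theorem 1.18]{GJ}: \emph{a $C^*$-embedded subset is $C$-embedded if and only if it is completely separated from every zero-set disjoint from it.} We use only sufficiency, whose proof also shows where an obstruction can sit. Let $S\subset T$ be $C^*$-embedded and $f\in C(S)$. The bounded function $\arctan f$ extends to a continuous function on $T$, and after truncation to a continuous $g:T\to[-\pi/2,\pi/2]$. The only trouble is the zero-set $Z=\{|g|=\pi/2\}$, where $\tan g$ is undefined; it is disjoint from $S$. If a continuous $u:T\to[0,1]$ is $1$ on $S$ and $0$ on $Z$, then $|gu|<\pi/2$ everywhere, and $\tan(gu)$ extends $f$.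

In the question, $S=A\times Y$ and $T=X\times Y$, and we know in addition that $A$ is $C$-embedded in $X$. (If $Y\neq\emptyset$, this is necessary for $A\times Y$ to be $C$-embedded: extend a function that depends only on the first coordinate and restrict to a slice $X\times\{y\}$.) One would like to build $u$ from this information. When $Y$ is compact this works, and the answer is positive by a theorem of Morita and Hoshina. Indeed, if $Z$ is the zero-set of a continuous $q\ge 0$ on $X\times Y$ and $Z$ is disjoint from $A\times Y$, then the infimum of $q$ over $\{a\}\times Y$ is a positive continuous function of $a\in A$ alone, and the $C$-embedding of $A$ takes over (see Section~\ref{sec:positive}). So one might guess that the answer is yes. It is not, even for spaces $Y$ that are close to compact.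

A \emph{$P$-space} is a space in which every countable intersection of open sets is open.

\begin{theorem}\label{thm:main}
There are a normal $P$-space $X$, a closed (hence $C$-embedded) set $A\subset X$, and a locally compact, countably compact space $Y$ such that $A\times Y$ is $C^*$-embedded but not $C$-embedded in $X\times Y$.
\end{theorem}

The space $Y$ is one of the following. For an infinite cardinal $\kappa$, regarded as a discrete space, let
\[
Y_\kappa=\bigcup\{\mathrm{cl}_{\beta\kappa}C: C\subset\kappa\text{ countable}\}\subset\beta\kappa ,
\]
where $\beta\kappa$ is the Stone--\v{C}ech compactification. In Theorem~\ref{thm:main} we take $Y=Y_{\omega_1}$. A family $(f_d)_{d<\kappa}$ in $C(W)$ is called \emph{pointwise bounded} if $\sup_d|f_d(w)|<\infty$ for each $w\in W$. For $A\subset X$, a family $(F_d)_{d<\kappa}$ in $C(X)$ \emph{extends} a family $(f_d)_{d<\kappa}$ in $C(A)$ if $F_d|_A=f_d$ for each $d$.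

\begin{theorem}\label{thm:dichotomy}
Let $\kappa$ be an infinite cardinal.
\begin{enumerate}
\item[(i)] If $X$ is a $P$-space and $A\subset X$ is closed and $C$-embedded, then $A\times Y_\kappa$ is $C^*$-embedded in $X\times Y_\kappa$. It is $C$-embedded if and only if every pointwise bounded family $(f_d)_{d<\kappa}$ in $C(A)$ extends to a pointwise bounded family $(F_d)_{d<\kappa}$ in $C(X)$.
\item[(ii)] The question has a positive answer for $Y=Y_\kappa$ and all $X,A$ if and only if $\kappa=\omega$.
\end{enumerate}
\end{theorem}

The last theorem limits where counterexamples can be found. A space $S$ is \emph{pseudocompact} if every function in $C(S)$ is bounded. It is a \emph{$k_R$-space} if every function $S\to\mathbb R$ whose restriction to each compact subset is continuous is itself continuous. Every $k$-space (a space in which a set is closed as soon as its intersection with each compact set is closed) is a $k_R$-space; this covers all first countable and all locally compact spaces.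

\begin{theorem}\label{thm:positive}
Let $A$ be a closed $C$-embedded subset of $X$ such that $A\times Y$ is $C^*$-embedded in $X\times Y$. Then $A\times Y$ is $C$-embedded in $X\times Y$ in each of the following cases:
\begin{enumerate}
\item[(a)] $Y$ is compact, or $Y$ is pseudocompact and $A$ is a $k_R$-space;
\item[(b)] $A$ is compact, or $A$ is pseudocompact and $Y$ is a $k_R$-space;
\item[(c)] $Y$ has at most one non-isolated point.
\end{enumerate}
\end{theorem}

Section~\ref{sec:Y} proves Theorem~\ref{thm:dichotomy}(i), which turns the question, for $P$-spaces $X$ and $Y=Y_\kappa$, into one about families of functions on $X$. Section~\ref{sec:X} constructs $X$ and $A$ and proves Theorem~\ref{thm:main}. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive} and then Theorem~\ref{thm:dichotomy}(ii).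

\section{Continuous functions on $W\times Y_\kappa$ as families on $W$}\label{sec:Y}

To separate the two kinds of embedding, we look for a $Y$ for which extending a function from $A\times Y$ means extending a whole family of functions from $A$ with one side condition. A bounded function should correspond to a uniformly bounded family, which can be extended one member at a time. An unbounded function should correspond to a family bounded at each point separately, and then extending one member at a time may destroy boundedness at points outside $A$. The spaces $Y_\kappa$ do this, provided the other factor is a $P$-space.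

\subsection*{The spaces $Y_\kappa$}

Recall that $\kappa$ is dense in the compact space $\beta\kappa$ and that every bounded function $\kappa\to\mathbb R$ extends continuously over $\beta\kappa$. For $C\subset\kappa$, let $\chi$ be the continuous extension of the indicator function of $C$. It takes only the values $0$ and $1$, because $\kappa$ is dense. Moreover $\mathrm{cl}_{\beta\kappa}C=\chi^{-1}(1)$. Indeed, the right side is closed and contains $C$. Conversely, let $\chi(p)=1$ and let $V$ be an open neighborhood of $p$. The nonempty open set $V\cap\{\chi>\frac12\}$ contains a point of $\kappa$, and this point lies in $C$; so $p\in\mathrm{cl}_{\beta\kappa}C$. Thus $\mathrm{cl}_{\beta\kappa}C$ is compact and clopen in $\beta\kappa$, and $\kappa\cap\mathrm{cl}_{\beta\kappa}C=C$.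

As a subspace of $\beta\kappa$, the space $Y_\kappa$ is completely regular and $T_1$. When $C$ is countable, $\mathrm{cl}_{\beta\kappa}C\subset Y_\kappa$. Hence $Y_\kappa$ is locally compact, and $\kappa\subset Y_\kappa$ is dense. Moreover, \emph{every countable subset of $Y_\kappa$ lies in a compact subset of $Y_\kappa$}: if $p_n\in\mathrm{cl}_{\beta\kappa}C_n$ with $C_n$ countable, then all $p_n$ lie in $\mathrm{cl}_{\beta\kappa}\bigcup_nC_n$. In particular $Y_\kappa$ is countably compact, and every continuous function $h:Y_\kappa\to\mathbb R$ is bounded: if $|h(p_n)|\ge n$ for all $n\in\omega$, then $h$ would be unbounded on a compact set. For $\kappa=\omega$ we get $Y_\omega=\beta\omega$, which is compact. For $\kappa\ge\omega_1$ the space $Y_\kappa$ is not compact, since finitely many of the open sets $\mathrm{cl}_{\beta\kappa}C$ with $C$ countable cover only countably many points of $\kappa$.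

\subsection*{The correspondence}

Two facts about a $P$-space $W$ will be used. Subspaces of $W$ are $P$-spaces. If $g\in C(W)$ and $w\in W$, then
\[
\{w'\in W: g(w')=g(w)\}=\bigcap_{n\ge1}\{w': |g(w')-g(w)|<1/n\}
\]
is open. So every continuous real function on $W$ is locally constant, and for any countably many such functions and any $w\in W$ there is a single neighborhood of $w$ on which each of them is constant.

\begin{lemma}\label{lem:families}
Let $W$ be a $P$-space and $\kappa$ an infinite cardinal. The assignment $F\mapsto(F(\cdot,d))_{d<\kappa}$ is a bijection from $C(W\times Y_\kappa)$ onto the set of pointwise bounded families $(F_d)_{d<\kappa}$ in $C(W)$. If all $F_d$ take values in $[0,1]$, then so does $F$.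
\end{lemma}

\begin{proof}
The assignment is injective because $W\times\kappa$ is dense in $W\times Y_\kappa$. For $F\in C(W\times Y_\kappa)$ and $w\in W$, the continuous function $F(w,\cdot)$ on $Y_\kappa$ is bounded, so the family $(F(\cdot,d))_{d<\kappa}$ is pointwise bounded.

Conversely, let $(F_d)_{d<\kappa}$ be pointwise bounded. For each $w$ the function $d\mapsto F_d(w)$ is bounded on $\kappa$, so it extends continuously over $\beta\kappa$; let $F(w,\cdot)$ be the restriction of the extension to $Y_\kappa$. Each $F(w,\cdot)$ is continuous, but we need joint continuity. Fix $(w,p)\in W\times Y_\kappa$, and choose a countable $C\subset\kappa$ with $p\in\mathrm{cl}_{\beta\kappa}C$. As $W$ is a $P$-space,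
\[
U=\bigcap_{d\in C}\{w'\in W:F_d(w')=F_d(w)\}
\]
is an open neighborhood of $w$. For $w'\in U$ the continuous functions $F(w',\cdot)$ and $F(w,\cdot)$ agree on $C$, hence on $\mathrm{cl}_{\beta\kappa}C$. Thus $F(w',q)=F(w,q)$ for all $(w',q)$ in the neighborhood $U\times\mathrm{cl}_{\beta\kappa}C$ of $(w,p)$, and continuity of $F$ at $(w,p)$ follows from that of $F(w,\cdot)$ at $p$.

If $0\le F_d\le1$ for all $d$, then for each $w$ we have $0\le F(w,\cdot)\le1$ on the dense set $\kappa$, hence on $Y_\kappa$.
\end{proof}

\begin{remark}
The proof uses a feature of each factor. The definition of $Y_\kappa$ provides a \emph{countable} set $C$ whose closure is a neighborhood of $p$, and the $P$-property handles countably many functions at once. Without the $P$-property the lemma fails: let $W=\{0\}\cup\{1/n:n\ge1\}\subset\mathbb R$, let $F_n$ be the indicator function of $\{1/n\}$ for $1\le n<\omega$, and let $F_d=0$ for all other $d$. A corresponding $F$ would satisfy $F(0,\cdot)=0$ and $F(1/n,n)=1$. But the points $(1/n,n)$ lie in the compact set $W\times\mathrm{cl}_{\beta\kappa}\omega$, so their sequence has a cluster point. Its first coordinate is $0$, so $F$ vanishes there, which contradicts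 continuity.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}(i)]
\emph{$C^*$-embedding.} After an affine change of values it is enough to extend a continuous $f:A\times Y_\kappa\to[0,1]$. For each $d<\kappa$ the function $f(\cdot,d)$ extends from $A$ to a member of $C(X)$, and truncating its values we get a continuous extension $F_d:X\to[0,1]$. By Lemma~\ref{lem:families} with $W=X$ there is a continuous $F:X\times Y_\kappa\to[0,1]$ with $F(\cdot,d)=F_d$ for all $d$. The functions $F$ and $f$ agree on the dense subset $A\times\kappa$ of $A\times Y_\kappa$, so $F$ extends $f$.

\emph{$C$-embedding.} Note that $A$ is a $P$-space. Suppose that $A\times Y_\kappa$ is $C$-embedded, and let $(f_d)_{d<\kappa}$ be a pointwise bounded family in $C(A)$. By Lemma~\ref{lem:families} with $W=A$ it comes from some $f\in C(A\times Y_\kappa)$. Let $F\in C(X\times Y_\kappa)$ extend $f$. By Lemma~\ref{lem:families} with $W=X$ the family $(F(\cdot,d))_{d<\kappa}$ is pointwise bounded, and it extends $(f_d)_{d<\kappa}$.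

Conversely, suppose that every pointwise bounded family in $C(A)$ has a pointwise bounded extension in $C(X)$, and let $f\in C(A\times Y_\kappa)$. By Lemma~\ref{lem:families} with $W=A$ the family $(f(\cdot,d))_{d<\kappa}$ is pointwise bounded. Let $(F_d)_{d<\kappa}$ be a pointwise bounded extension, and $F\in C(X\times Y_\kappa)$ the function that corresponds to it by Lemma~\ref{lem:families} with $W=X$. Then $F$ and $f$ agree on $A\times\kappa$, hence on $A\times Y_\kappa$.
\end{proof}

\section{A pointwise bounded family that does not extend}\label{sec:X}

We now need a $P$-space $X$, a closed $C$-embedded $A\subset X$, and a pointwise bounded family on $A$ without a pointwise bounded extension. Such a family cannot be countable. If $(f_n)_{n<\omega}$ is pointwise bounded on $A$, then each point of $A$ has a neighborhood in $A$ on which every $f_n$ is constant, so $\sup_n|f_n|$ is continuous on $A$ and extends to some $h\in C(X)$. Extend each $f_n$ to some $G_n\in C(X)$ and truncate: the functions $F_n=\max(-|h|,\min(G_n,|h|))$ extend the $f_n$ and are pointwise bounded. So we take $\omega_1$ functions. The most direct choice is to let the points of $X$ be functions on $\omega_1$, the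 family be that of the coordinates, and $A$ be the set where this family is bounded.

\subsection*{The pair $(X,A)$}

Let $X=\omega^{\omega_1}$ be the set of all functions $x:\omega_1\to\omega$, with the topology whose basic open sets are
\[
B(x,\beta)=\{x'\in X:x'(\xi)=x(\xi)\text{ for all }\xi<\beta\},\qquad x\in X,\ \beta<\omega_1 ,
\]
and let
\[
A=\{x\in X:x\text{ is a bounded function}\}.
\]
This topology makes unboundedness visible: if $x$ is unbounded, countably many coordinates show it. In contrast, no countable set of coordinates guarantees that $x$ is bounded.

\begin{proposition}\label{prop:X}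
$X$ is a normal $P$-space, and $A$ is closed in $X$, hence $C$-embedded.
\end{proposition}

\begin{proof}
For fixed $\beta$ the sets $B(x,\beta)$ partition $X$, so each is clopen. Distinct points are separated by such sets. Hence $X$ is a zero-dimensional Hausdorff space, and so completely regular. If $B(x,\beta_n)\subset U_n$ for $n\in\omega$, then $B(x,\sup_n\beta_n)\subset\bigcap_nU_n$, and $\sup_n\beta_n<\omega_1$. So $X$ is a $P$-space.

\emph{Normality.} Let $E,F$ be disjoint closed sets. For $x\in X$ let $\beta(x)$ be the least $\beta$ such that $B(x,\beta)$ misses $E$ or misses $F$; it exists because $x\notin E$ or $x\notin F$. If $y\in B(x,\beta(x))$, then $B(y,\beta)=B(x,\beta)$ for all $\beta\le\beta(x)$, so $\beta(y)=\beta(x)$ and $B(y,\beta(y))=B(x,\beta(x))$. Hence two sets of the form $B(x,\beta(x))$ with a common point are equal, and these sets form a partition of $X$ into open sets. The union of the members of the partition that meet $E$ is clopen and contains $E$. Each of these members misses $F$, so the union does too.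

\emph{$A$ is closed.} If $x\notin A$, choose $d_k<\omega_1$ with $x(d_k)\ge k$ for each $k\in\omega$, and $\beta<\omega_1$ larger than all $d_k$. Every member of $B(x,\beta)$ is unbounded, so $B(x,\beta)\cap A=\emptyset$. By the Tietze--Urysohn theorem the closed set $A$ is $C$-embedded in the normal space $X$.
\end{proof}

\subsection*{The idea: one step, then $\omega$ steps}

For $d<\omega_1$ the function $a\mapsto a(d)$ is continuous on $A$, as it is constant on $B(a,d+1)\cap A$ for each $a\in A$; and the family of these functions is pointwise bounded, by definition of $A$. The coordinates $x\mapsto x(d)$ extend them to $X$, but this extension is unbounded at every $x\notin A$. The repair used above for countable families would be to truncate by a function $h\in C(X)$ with $h(a)\ge\sup_d a(d)$ for all $a\in A$. There is no such $h$. Let $a$ be the constant function $1$. As $h$ is locally constant, it has a constant value $c$ on some $B(a,\gamma)$ with $0<\gamma<\omega_1$, and $c=h(a)\ge1$. Let $n>c$ be an integer, and let $a'$ be $1$ below $\gamma$ and $n$ from $\gamma$ on. Then $a'\in A\cap B(a,\gamma)$, so $c=h(a')\ge n$, a contradiction.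

One step was enough here because $h$ bounds the family on a whole neighborhood of $a$. A pointwise bounded extension $(F_d)$ need only be bounded at each point, and at the point $a'$ nothing is wrong: $F_0(a')=1$ and $F_\gamma(a')=n$. But the step can be repeated. Each value on $A$ is inherited by a neighborhood: $F_0=1$ on some $B(a,\gamma)$; if $\delta_1>\gamma$ and $a'$ is $1$ below $\delta_1$ and $2$ from $\delta_1$ on, then $a'\in B(a,\gamma)$ and $F_{\delta_1}=2$ on some $B(a',\gamma')$. At every point that agrees with $a'$ below $\max(\gamma,\gamma')$ the family takes both values $1$ and $2$. We are free to raise the function to $3$ at some later $\delta_2$, and so on. After $\omega$ steps the ordinals used are still bounded in $\omega_1$, and a single point of $X$ inherits all the values. This point is outside $A$, as it must be.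

\begin{proposition}\label{prop:noext}
There is no pointwise bounded family $(F_d)_{d<\omega_1}$ in $C(X)$ such that $F_d(a)=a(d)$ for all $a\in A$ and $d<\omega_1$.
\end{proposition}

\begin{proof}
Let $(F_d)_{d<\omega_1}$ be a family in $C(X)$ with $F_d(a)=a(d)$ for all $a\in A$ and $d<\omega_1$. We find $x\in X$ at which it is unbounded. Define $\delta_0<\delta_1<\cdots$ in $\omega_1$ by recursion, starting with $\delta_0=0$. Let $k\ge1$ and suppose that $\delta_0<\dots<\delta_{k-1}$ are given. Put
\[
p_k(\xi)=|\{j<k:\delta_j\le\xi\}|\in\{0,\dots,k\},\qquad\xi<\omega_1 .
\]
Then $p_k\in A$ and $F_{\delta_{k-1}}(p_k)=p_k(\delta_{k-1})=k$. As $X$ is a $P$-space, $F_{\delta_{k-1}}$ is locally constant, so there is $\gamma_k<\omega_1$ such that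
\begin{equation}\label{eq:forced}
F_{\delta_{k-1}}(x')=k\quad\text{for all }x'\in B(p_k,\gamma_k).
\end{equation}
Choose $\delta_k<\omega_1$ with $\delta_k>\max\{\delta_{k-1},\gamma_k\}$.

Now let $x\in X$ be given by
\[
x(\xi)=\begin{cases}|\{j\in\omega:\delta_j\le\xi\}|&\text{if }\xi<\sup_j\delta_j,\\0&\text{otherwise;}\end{cases}
\]
the number in the first line is finite. If $k\ge1$ and $\xi<\delta_k$, then $\delta_j\le\xi$ is possible only for $j<k$, so $x(\xi)=p_k(\xi)$. Thus $x$ and $p_k$ agree below $\delta_k$, and since $\gamma_k<\delta_k$ we get $x\in B(p_k,\gamma_k)$. By \eqref{eq:forced}, $F_{\delta_{k-1}}(x)=k$ for every $k\ge1$, so $\sup_d|F_d(x)|=\infty$.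
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $X$ and $A$ as above and $Y=Y_{\omega_1}$. The properties of $X$ and $A$ are Proposition~\ref{prop:X}, and those of $Y$ were shown in Section~\ref{sec:Y}. By Theorem~\ref{thm:dichotomy}(i), $A\times Y$ is $C^*$-embedded in $X\times Y$. The functions $a\mapsto a(d)$, $d<\omega_1$, form a pointwise bounded family in $C(A)$. By Proposition~\ref{prop:noext} it has no pointwise bounded extension over $X$. By Theorem~\ref{thm:dichotomy}(i) again, $A\times Y$ is not $C$-embedded in $X\times Y$.
\end{proof}

\section{Positive results and the dichotomy}\label{sec:positive}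

For cases (a) and (b) of Theorem~\ref{thm:positive} we follow the plan from the introduction: a function that is positive on $A\times Y$ is compared with its infimum over one of the factors. The infimum depends on one variable only, and the point is to make sure that it is positive and continuous.

\begin{lemma}\label{lem:inf}
Let $S,T$ be nonempty spaces and $f:S\times T\to(0,1]$ continuous. Suppose that $T$ is compact, or that $T$ is pseudocompact and $S$ is a $k_R$-space. Then $m(s)=\inf_{t\in T}f(s,t)$ is continuous and positive on $S$.
\end{lemma}

\begin{proof}
For each $s$ the function $1/f(s,\cdot)$ is continuous on the pseudocompact space $T$, hence bounded. So $m(s)>0$.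

\emph{$T$ compact.} For real $r$ the set $\{m<r\}=\bigcup_t\{s:f(s,t)<r\}$ is open. If $m(s)>r$, then the open set $\{f>r\}$ contains $\{s\}\times T$, hence contains $U\times T$ for some neighborhood $U$ of $s$, because $T$ is compact. For $s'\in U$ the infimum $m(s')$ is attained, so $m(s')>r$. Thus $\{m>r\}$ is open too, and $m$ is continuous.

\emph{$T$ pseudocompact, $S$ a $k_R$-space.} It is enough to show that $m|_K$ is continuous for each nonempty compact $K\subset S$. The idea is to replace $T$ by a compact space of functions on $K$. Consider the map $\Psi:T\to C(K)$, $\Psi(t)=f(\cdot,t)|_K$, where $C(K)$ carries the sup norm. It is continuous: for $t_0\in T$ and $\varepsilon>0$ the set $\{(s,t)\in K\times T:|f(s,t)-f(s,t_0)|<\varepsilon\}$ is open in $K\times T$ and contains $K\times\{t_0\}$, hence contains $K\times V$ for some neighborhood $V$ of $t_0$, because $K$ is compact. So $\Phi=\Psi(T)$ is a pseudocompact metric space. It is therefore compact: a noncompact metric space contains an infinite closed discrete set $\{q_n:n\in\omega\}$, with distinct $q_n$, and by Tietze's theorem $q_n\mapsto n$ extends to an unbounded continuous function. The evaluation map $K\times\Phi\to(0,1]$,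 $(s,h)\mapsto h(s)$, is continuous, since $|h(s)-h_0(s_0)|\le\|h-h_0\|+|h_0(s)-h_0(s_0)|$. As $m(s)=\inf_{h\in\Phi}h(s)$ for $s\in K$, the compact case, applied to the evaluation map on $K\times\Phi$, shows that $m|_K$ is continuous.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}, cases (a) and (b)]
We may assume that $A$ and $Y$ are nonempty. By the criterion of Section~1 it suffices to separate $A\times Y$ completely from each zero-set $Z$ of $X\times Y$ disjoint from it. Let $Z=f^{-1}(0)$, where we may take $f:X\times Y\to[0,1]$ continuous (replace $f$ by $\min(|f|,1)$). Then $f>0$ on $A\times Y$.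

(a) By Lemma~\ref{lem:inf} with $S=A$ and $T=Y$, the function $m(a)=\inf_{y}f(a,y)$ is continuous and positive on $A$. As $A$ is $C$-embedded in $X$, the function $1/m$ extends to some $h\in C(X)$. The continuous function $f(x,y)h(x)$ is $0$ on $Z$ and at least $1$ on $A\times Y$.

(b) By Lemma~\ref{lem:inf} with $S=Y$ and $T=A$, the function $g(y)=\inf_{a\in A}f(a,y)$ is continuous and positive on $Y$. The continuous function $f(x,y)/g(y)$ is $0$ on $Z$ and at least $1$ on $A\times Y$.

In both cases, truncating the values to $[0,1]$ gives a complete separation.
\end{proof}

In case (c) no infimum is available. Instead, we extend a truncation of $f$ by $C^*$-embedding and correct the extension one isolated point of $Y$ at a time, using that $A$ is $C$-embedded. The correction has to vanish near $X\times\{\infty\}$, where $\infty$ is the non-isolated point, since there continuity is at stake.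

\begin{proof}[Proof of Theorem~\ref{thm:positive}, case (c)]
If $Y$ is discrete, we extend a function on $A\times Y$ separately over each clopen slice $X\times\{y\}$, using that $A$ is $C$-embedded. Otherwise let $\infty$ be the only non-isolated point of $Y$, and let $f\in C(A\times Y)$. Extend $f(\cdot,\infty)$ to some $E\in C(X)$. If $f(a,y)-E(a)$ has a continuous extension over $X\times Y$, so has $f$; we may thus assume that $f(\cdot,\infty)=0$.

Let $\tau(t)=\max(-1,\min(t,1))$. The bounded function $\tau\circ f$ extends to some $g\in C(X\times Y)$. Since $g(a,\infty)=\tau(0)=0$ for $a\in A$, replacing $g(x,y)$ by $g(x,y)-g(x,\infty)$ does not change it on $A\times Y$. So we may also assume that $g(\cdot,\infty)=0$ on $X$. For each isolated $d\in Y$ let $e_d\in C(X)$ extend the function $a\mapsto f(a,d)-\tau(f(a,d))$ from $A$. Let $\varphi:\mathbb R\to[0,1]$ be continuous with $\varphi(t)=0$ for $|t|\le\frac12$ and $\varphi(t)=1$ for $|t|\ge1$. Put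
\[
F(x,d)=g(x,d)+e_d(x)\,\varphi(g(x,d))\quad(d\text{ isolated}),\qquad F(x,\infty)=0 .
\]

\emph{$F$ extends $f$.} Let $a\in A$, and let $d$ be isolated. If $|f(a,d)|\le1$, then $e_d(a)=0$ and $F(a,d)=g(a,d)=\tau(f(a,d))=f(a,d)$. If $|f(a,d)|>1$, then $|g(a,d)|=1$, so $\varphi(g(a,d))=1$ and
\[
F(a,d)=\tau(f(a,d))+\bigl(f(a,d)-\tau(f(a,d))\bigr)=f(a,d).
\]
Finally, $F(a,\infty)=0=f(a,\infty)$.

\emph{$F$ is continuous.} If $d$ is isolated, then $X\times\{d\}$ is open, and $F$ is continuous on it. Since $g(\cdot,\infty)=0$, the open set $\{|g|<\frac12\}$ contains $X\times\{\infty\}$. On this set $\varphi\circ g=0$, so $F=g$ there (at the points $(x,\infty)$ both are $0$). Hence $F$ is continuous at each point $(x,\infty)$.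
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}(ii)]
If $\kappa=\omega$, then $Y_\omega=\beta\omega$ is compact, and Theorem~\ref{thm:positive}(a) gives a positive answer for all $X,A$. (The argument for countable families in Section~\ref{sec:X} would cover only $P$-spaces $X$.)

Let $\kappa\ge\omega_1$, and let $X,A$ be as in Section~\ref{sec:X}. By Theorem~\ref{thm:dichotomy}(i), $A\times Y_\kappa$ is $C^*$-embedded in $X\times Y_\kappa$. For $a\in A$ put $f_d(a)=a(d)$ if $d<\omega_1$, and $f_d(a)=0$ if $\omega_1\le d<\kappa$. This family in $C(A)$ is pointwise bounded. If it had a pointwise bounded extension $(F_d)_{d<\kappa}$ in $C(X)$, the subfamily $(F_d)_{d<\omega_1}$ would contradict Proposition~\ref{prop:noext}. By Theorem~\ref{thm:dichotomy}(i), $A\times Y_\kappa$ is not $C$-embedded in $X\times Y_\kappa$.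
\end{proof}

\begin{remark}
Theorem~\ref{thm:positive} explains some features of our example. The space $Y=Y_{\omega_1}$ is pseudocompact, as shown in Section~\ref{sec:Y}. By (a), in any counterexample with pseudocompact $Y$ the set $A$ is not a $k_R$-space. We check this for our $A$. In a $P$-space every countable set is closed, because its complement is a countable intersection of open sets. The same holds for each of its subsets, so an infinite countable set is closed and discrete. It follows that compact subsets of $A$ are finite, and every real function on $A$ is continuous on all of them. But $A$ has no isolated points, so the indicator function of a point is discontinuous. Moreover, $Y$ is locally compact, hence a $k_R$-space, so by (b) the set $A$ could not have been pseudocompact; indeed $a\mapsto a(0)$ is unbounded on $A$.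
\end{remark}

\begin{thebibliography}{9}
\bibitem{niem}
\emph{Extension Properties And The Niemytzki Plane},
\url{http://131161.vil2cpkbu.asia/stacks/journals/agt/agt-3023.pdf}.

\bibitem{GJ}
Gillman and Jerison, \emph{Rings of Continuous Functions}.
\end{thebibliography}

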